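\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Powers of positive mean ergodic operators on $C(K)$}


\begin{abstract}
Let $K$ be an infinite compact Hausdorff space. Is there always a positive, power bounded, mean ergodic operator $T$ on $C(K)$ some power of which is not mean ergodic? The answer is no: if $K$ has exactly one accumulation point, for instance if $C(K)=c$, then all powers of such a $T$ are mean ergodic. More generally, if $K$ has $N<\infty$ accumulation points, then $T^m$ can fail to be mean ergodic only if $m$ has a divisor $d$ with $2\le d\le N$. In the other direction we construct operators with non-mean-ergodic powers on many spaces. For spaces whose infinite closed subsets all contain nontrivial convergent sequences, in particular for metrizable $K$, this gives a complete classification: an example exists if and only if $K$ has at least two accumulation points.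
\end{abstract}

\section{The question and the answer}

Let $\mathbb N=\{1,2,\dots\}$. For a bounded operator $T$ on a Banach space $X$ write
\[
A_n(T):=\frac1n\sum_{k=0}^{n-1}T^k\qquad(n\ge1).
\]
The operator $T$ is \emph{power bounded} if $\sup_n\|T^n\|<\infty$, and \emph{mean ergodic} if $A_n(T)x$ converges in norm for every $x\in X$. For a compact Hausdorff space $K$ let $C(K)$ be the Banach lattice of real continuous functions on $K$, with the supremum norm and the pointwise order. An operator $T$ on $C(K)$ is \emph{positive} if $f\ge0$ implies $Tf\ge0$.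

How does mean ergodicity behave under powers? One direction is easy. If $T$ is power bounded and $T^m$ is mean ergodic, then so is $T$, because $A_{mn}(T)=\frac1m\sum_{j<m}T^jA_n(T^m)$ and $A_{mn+r}(T)-A_{mn}(T)\to0$ for $0\le r<m$. The other direction is delicate: passing from $T$ to $T^m$ sends every $m$th root of unity $\lambda$ to $1$, so that the behavior of $T$ near $\lambda$, which is invisible in $A_n(T)$, becomes visible in $A_n(T^m)$. Sine constructed, for a suitable $K$, a positive contraction $T$ on $C(K)$ that is mean ergodic while $T^2$ is not. On the other hand, Derriennic and Krengel proved that for a positive power bounded operator on a Banach lattice with order continuous norm, mean ergodicity passes to all powers.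

If $K$ is finite, every power bounded operator on $C(K)$ is mean ergodic, and so are its powers. If $K$ is infinite, the norm of $C(K)$ is not order continuous: for a non-isolated point $a$, the functions $0\le f\le 1$ in $C(K)$ with $f(a)=1$ form a downward directed set with infimum $0$, yet all have norm $1$. So the theorem of Derriennic and Krengel does not apply, and one may guess that every infinite $K$ carries an example like Sine's. This is the question posed in \cite{SOQ}:

\begin{quote}
\emph{Let $K$ be an infinite compact Hausdorff space. Is there a positive power bounded mean ergodic operator $T$ on $C(K)$ such that $T^m$ is not mean ergodic for some $m\in\mathbb N$?}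
\end{quote}

The answer is \emph{no}, not for every $K$. By an \emph{accumulation point} we mean a non-isolated point of $K$; an infinite compact space has at least one. If there is only one, no such operator exists. More precisely, the following holds.

\begin{theorem}\label{thm:neg}
Let $K$ be a compact Hausdorff space with exactly $N$ accumulation points, $1\le N<\infty$, and let $T$ be positive, power bounded and mean ergodic on $C(K)$. Let $\lambda\in\mathbb C$, $|\lambda|=1$, and suppose that $\lambda$ is not a root of unity of exact order $d$ with $2\le d\le N$. Then $\lambda^{-1}T$ is mean ergodic on the complexification of $C(K)$. Consequently $T^m$ is mean ergodic for every $m\in\mathbb N$ that has no divisor $d$ with $2\le d\le N$.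

In particular, if $N=1$ (for example $K=\mathbb N\cup\{\infty\}$, $C(K)=c$), then $T^m$ is mean ergodic for all $m\in\mathbb N$.
\end{theorem}

On many other spaces such operators do exist. A \emph{nontrivial convergent sequence} is a convergent sequence of pairwise distinct points, all different from the limit. Let $\mathbb Z_p=\mathbb Z/p\mathbb Z$ carry the discrete topology. A partially ordered vector space is \emph{$\sigma$-Dedekind complete} if every nonempty countable set that is bounded above has a supremum.

\begin{theorem}\label{thm:pos}
Let $K$ and $L$ be compact Hausdorff spaces, $L$ infinite, let $p\ge2$ be an integer, and let $E:C(L\times\mathbb Z_p)\to C(K)$ and $R:C(K)\to C(L\times\mathbb Z_p)$ be positive operators with $RE=I$. Then there is a positive power bounded mean ergodic operator $T$ on $C(K)$ such that $T^m$ is not mean ergodic for every $m\in p\mathbb N$, and $\lambda^{-1}T$ is not mean ergodic on the complexification of $C(K)$ for every $\lambda\ne1$ with $\lambda^p=1$. Such $L,E,R$ exist if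
\begin{itemize}
\item[(a)] $K$ has $p$ distinct points, each the limit of a nontrivial convergent sequence (with $L=\mathbb N\cup\{\infty\}$); or
\item[(b)] $K$ is infinite and $C(K)$ is $\sigma$-Dedekind complete (with $L=\beta\mathbb N$ and any $p$); or
\item[(c)] $K$ contains $p$ pairwise disjoint homeomorphic infinite clopen sets.
\end{itemize}
\end{theorem}

Together the two theorems settle a large class of spaces, in which the number of accumulation points decides.

\begin{corollary}\label{cor:class}
Let $K$ be an infinite compact Hausdorff space such that every infinite closed subset contains a nontrivial convergent sequence together with its limit (for example, $K$ metrizable or sequentially compact). Let $N\in\{1,2,\dots,\infty\}$ be the number of its accumulation points (finite or infinite), and let $m\ge2$. There is a positive power bounded mean ergodic operator $T$ on $C(K)$ with $T^m$ not mean ergodic if and only if $m$ has a divisor $d<\infty$ with $2\le d\le N$. Hence such a $T$ exists for some $m$ if and only if $N\ge2$. In particular, an infinite metrizable $K$ admits such a $T$ if and only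 if $K$ is not homeomorphic to $\mathbb N\cup\{\infty\}$.
\end{corollary}

We do not claim a characterization for arbitrary $K$. A last theorem, on which nothing else depends, excludes such operators also on spaces with no isolated points at all, provided that $C(K)$ has few operators. So in general the number of accumulation points does not decide.

\begin{theorem}\label{thm:few}
Let $K$ be an infinite compact Hausdorff space without isolated points such that every bounded operator on $C(K)$ has the form $gI+S$ with $g\in C(K)$ and $S$ weakly compact. Then for every positive power bounded $T$ on $C(K)$ and every $\lambda\in\mathbb C$ with $|\lambda|=1$, $\lambda\ne1$, the operator $\lambda^{-1}T$ is mean ergodic on the complexification of $C(K)$. Hence, if $T$ is mean ergodic, so are all its powers.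
\end{theorem}

To our knowledge the existence of (connected) spaces as in Theorem~\ref{thm:few} is due to Koszmider \cite{Kosz}, under CH, and to Plebanek \cite{Pleb}, in ZFC. We do not prove it here.

Section~\ref{sec:facts} collects the facts about averages that we need. Section~\ref{sec:small} works out by hand the smallest instances of the two phenomena: how two accumulation points allow $T^2$ to fail, and why one accumulation point does not. Theorem~\ref{thm:neg} is proved in Section~\ref{sec:neg}, Theorem~\ref{thm:pos} in Section~\ref{sec:pos}, Corollary~\ref{cor:class} in Section~\ref{sec:class} and Theorem~\ref{thm:few} in Section~\ref{sec:few}.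

\section{Averages of rotated operators}\label{sec:facts}

\textbf{Conventions.} $C(K;\mathbb C)$ is the space of complex continuous functions on $K$. A positive operator $T$ on $C(K)$ extends to it by $T(f_1+if_2)=Tf_1+iTf_2$, and we keep the letter $T$. Looking at real and imaginary parts, $T$ is mean ergodic on one space if and only if it is on the other. Operators $\lambda^{-1}T$ are always considered on $C(K;\mathbb C)$. By the Riesz representation theorem, the dual of $C(K)$ or $C(K;\mathbb C)$ is the space of finite signed or complex Radon (that is, regular Borel) measures. Put $\mu_x:=T^*\delta_x\ge0$. Then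
\begin{equation}\label{eq:kernel}
(Tf)(x)=\int f\,d\mu_x,\qquad |Tf|\le T|f|\qquad(f\in C(K;\mathbb C)).
\end{equation}
Since $\|T^n\|=\|T^n1\|_\infty$ on both spaces, power boundedness is also the same on both. If $|\lambda|=1$, then \eqref{eq:kernel}, applied to the powers of $T$, gives
\begin{equation}\label{eq:dom}
|A_n(\lambda^{-1}T)f|\le A_n(T)|f| .
\end{equation}
This inequality links the rotated averages to the averages that are assumed to converge.

\begin{lemma}\label{lem:facts}
Let $S$ be a power bounded operator on a Banach space $X$.
\begin{itemize}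
\item[(i)] $A_n(S)x\to0$ for every $x\in\operatorname{ran}(I-S)$, hence for every $x$ in the norm closure of $\operatorname{ran}(I-S)$. For every $x\in X$ and $k\ge1$, $x-A_k(S)x\in\operatorname{ran}(I-S)$.
\item[(ii)] If a subnet of $(A_n(S)x)_n$ converges weakly to $y\in X$, then $A_n(S)x\to y$ in norm.
\item[(iii)] If $X$ is complex, $m\in\mathbb N$, and $\lambda^{-1}S$ is mean ergodic for all $\lambda$ with $\lambda^m=1$, then $S^m$ is mean ergodic.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $A_n(S)(I-S)z=\frac1n(z-S^nz)\to0$, and since $\sup_n\|A_n(S)\|<\infty$ the set of $x$ with $A_n(S)x\to0$ is closed. Moreover $x-A_k(S)x=\frac1k\sum_{j<k}(I-S^j)x$, and $I-S^j=(I-S)(I+S+\dots+S^{j-1})$ for $j\ge1$.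

(ii) Since $SA_n(S)x-A_n(S)x=\frac1n(S^nx-x)\to0$ and $S$ is weakly continuous, $Sy=y$. By (i), $x-y$ lies in the weak closure of the subspace $\operatorname{ran}(I-S)$, which equals its norm closure. So $A_n(S)(x-y)\to0$ by (i), while $A_n(S)y=y$.

(iii) The number $\frac1m\sum_{\lambda^m=1}\lambda^{-k}$ equals $1$ if $m\mid k$ and $0$ otherwise. Hence
\[
A_n(S^m)=\frac1n\sum_{k<mn}\Big(\frac1m\sum_{\lambda^m=1}\lambda^{-k}\Big)S^k=\sum_{\lambda^m=1}A_{mn}(\lambda^{-1}S).\qedhere
\]
\end{proof}

By (iii), the powers of $T$ are under control once the operators $\lambda^{-1}T$ are.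

\section{Two accumulation points and one}\label{sec:small}

\subsection{Two accumulation points: a swap that slowly forgets}\label{subsec:swap}

Let $K=\{1,2,\dots,\infty\}\times\{0,1\}$, put $\theta_n=2^{-n}$ for $n<\infty$, $\theta_\infty=0$, and define
\[
(Tf)(n,j)=(1-\theta_n)f(n,1-j)+\theta_n\,\frac{f(n,0)+f(n,1)}2 .
\]
This is a positive operator on $C(K)$ with $T1=1$. It acts on each column $\{(n,0),(n,1)\}$ separately: the even part of $f$ on the column is fixed, and the odd part is multiplied by $-(1-\theta_n)$. Hence $A_\ell(T)$ fixes the even part of $f$ and multiplies the odd part on column $n$ by $\frac1\ell\sum_{k<\ell}(-1)^k(1-\theta_n)^k$. An alternating sum whose terms start at $1$ and do not increase in modulus lies in $[0,1]$, so this factor lies in $[0,\frac1\ell]$ for all $n\le\infty$ at once, and $T$ is mean ergodic. Now square $T$: the factor becomes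
\[
\frac1\ell\sum_{k<\ell}(1-\theta_n)^{2k}\longrightarrow
\begin{cases}0,&n<\infty,\\ 1,&n=\infty.\end{cases}
\]
For the odd function $f(n,j)=(-1)^j$ the averages $A_\ell(T^2)f$ converge pointwise to a discontinuous function, so they do not converge in norm, and $T^2$ is not mean ergodic.

The eigenvalues $-(1-\theta_n)$, $n<\infty$, accumulate at $-1$. This does not disturb $T$, but after squaring it produces eigenvalues that accumulate at $1$ without being equal to $1$. The example needs two accumulation points because $f$ takes different values at $(\infty,0)$ and $(\infty,1)$, which $T$ exchanges. If the two were one point, continuity would force the odd parts of $f$ on the columns to tend to $0$, and the defect would disappear. Theorem~\ref{thm:pos} generalizes this example; we now look at the other side.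

\subsection{One accumulation point: oscillation contracts, or domination kills it}\label{subsec:one}

Let $K=\mathbb N\cup\{\infty\}$, let $T$ be positive and mean ergodic with $T1=1$, and let $|\lambda|=1$, $\lambda\ne1$. We show that $\lambda^{-1}T$ is mean ergodic. Put $B_n=A_n(\lambda^{-1}T)$ and $P=\lim A_n(T)$, and fix $f\in C(K;\mathbb C)$. The $\mu_x$ are probability measures on the countable set $K$; set $c:=\mu_\infty(\{\infty\})\in[0,1]$.

\emph{A candidate for the limit.} By a diagonal argument a subsequence of $(B_nf)$ converges at every point of $K$ to some bounded function $g$. Since $\lambda^{-1}TB_nf-B_nf\to0$, dominated convergence gives $\int g\,d\mu_x=\lambda g(x)$ for all $x$. If $g$ is continuous, then the subsequence converges to $g$ weakly (again by dominated convergence), and Lemma~\ref{lem:facts}(ii) gives $B_nf\to g$ in norm. So everything depends on the \emph{oscillation}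
\[
w:=\limsup_{n\to\infty}|g(n)-g(\infty)|,
\]
which we must show to be $0$.

\emph{The oscillation inequality $w\le cw$.} Because the $\mu_x$ are probability measures,
\[
\lambda\bigl(g(n)-g(\infty)\bigr)=\int\bigl(g-g(\infty)\bigr)\,d(\mu_n-\mu_\infty).
\]
Fix $q$ and split $K$ into $\{1,\dots,q\}$ and $V_q=\{q+1,q+2,\dots,\infty\}$. The indicator functions of $\{i\}$, $i\le q$, and of $V_q$ are continuous, so $\mu_n(\{i\})\to\mu_\infty(\{i\})$ and $\mu_n(V_q)\to\mu_\infty(V_q)$ as $n\to\infty$. Hence the part over $\{1,\dots,q\}$ tends to $0$. Over $V_q$, the measure $\mu_n$ contributes at most $\sup_{i>q}|g(i)-g(\infty)|\,\mu_n(V_q)$, and $\mu_\infty$ at most $2\|g\|\,\mu_\infty(V_q\setminus\{\infty\})$, since the integrand vanishes at $\infty$. Let first $n\to\infty$ and then $q\to\infty$: the first bound tends to $wc$ and the second to $0$.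

If $c<1$, then $w=0$ and we are done.

\emph{The case $c=1$.} Now the inequality is empty. But $\mu_\infty=\delta_\infty$, so that $Tf(\infty)=f(\infty)$ for all $f$, and
\[
B_kf(\infty)=f(\infty)\,\frac1k\sum_{j<k}\lambda^{-j}\longrightarrow0\qquad(k\to\infty),
\]
because $\lambda\neq1$. By Lemma~\ref{lem:facts}(i), $B_nf-B_nB_kf\to0$ as $n\to\infty$ for every fixed $k$. Hence $g$ is also the pointwise limit of a subsequence of $(B_nB_kf)_n$, and \eqref{eq:dom} yields
\[
|g|\le u_k:=\lim_nA_n(T)|B_kf|=P|B_kf| .
\]
Here mean ergodicity of $T$ enters: $u_k$ is \emph{continuous}. Therefore $w\le 2u_k(\infty)=2|B_kf(\infty)|$ for every $k$, and $w=0$.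

\medskip
For $N$ accumulation points and without the normalization $T1=1$, the number $c$ becomes an $N\times N$ matrix, the function $1$ must be replaced by the fixed function $h=\lim A_n(T)1$, which may have zeros, and the alternative ``$c<1$ or $c=1$'' becomes the decomposition of a Markov chain into transient and recurrent states. Cycles of recurrent states are the place where roots of unity of order at most $N$ come in.

\section{Finitely many accumulation points}\label{sec:neg}

In this section $K,N,T$ are as in Theorem~\ref{thm:neg}, $F$ is the set of accumulation points of $K$, $|F|=N$, and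
\[
M:=\sup_{n\ge0}\|T^n\|,\qquad P:=\lim_nA_n(T),\qquad \gamma_{ab}:=\mu_a(\{b\})\quad(a,b\in F),\qquad \Gamma:=(\gamma_{ab}).
\]
Inequalities between real vectors are meant coordinatewise.

\subsection{Oscillation at the accumulation points}

Points of $K\setminus F$ are isolated, so a compact subset of $K\setminus F$ is finite. By inner regularity, every Radon measure on $K$ is therefore a countable combination of point masses, and
\[
C(K;\mathbb C)^*=\ell^1(K),\qquad C(K;\mathbb C)^{**}=\ell^\infty(K),
\]
where $C(K;\mathbb C)\subset\ell^\infty(K)$ canonically. Put $\widehat T:=T^{**}$; then $(\widehat Tg)(x)=\int g\,d\mu_x$ for every bounded function $g$ on $K$.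

The topology of $K$ is also simple. Choose disjoint open neighborhoods of the points of $F$. The complement of their union is a compact subset of $K\setminus F$, hence finite, and open; add it to one of the neighborhoods. This partitions $K$ into clopen sets $U_a\ni a$, $a\in F$, and
\begin{equation}\label{eq:cofinite}
\text{for every open neighborhood $V$ of $a$ the set $U_a\setminus V$ is finite,}
\end{equation}
again because it is a compact subset of $K\setminus F$.

For $g\in\ell^\infty(K)$ and $a\in F$ let
\[
w_a(g):=\limsup_{y\to a,\;y\ne a}|g(y)-g(a)|,\qquad w(g):=(w_a(g))_{a\in F}.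
\]
A bounded function $g$ is continuous if and only if $w(g)=0$.

\begin{lemma}\label{lem:osc}
$w(\widehat Tg)\le\Gamma\,w(g)$ for every $g\in\ell^\infty(K)$.
\end{lemma}

\begin{proof}
Write $w_b=w_b(g)$ and let $\varepsilon>0$. By \eqref{eq:cofinite}, for each $b\in F$ the set of $z\in U_b$ with $|g(z)-g(b)|>w_b+\varepsilon$ is finite, and it does not contain $b$. Each $\mu_a$, $a\in F$, is a finite measure carried by countably many points. So there is a finite set $Q\subset K\setminus F$ such that
\[
\mu_a\bigl(K\setminus(F\cup Q)\bigr)<\varepsilon\quad(a\in F),\qquad |g-g(b)|\le w_b+\varepsilon\ \text{ on } V_b:=U_b\setminus Q\quad(b\in F).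
\]
The clopen sets $V_b$ $(b\in F)$ and $\{q\}$ $(q\in Q)$ partition $K$, so for every $x\in K$
\[
\widehat Tg(x)=\sum_{q\in Q}\mu_x(\{q\})g(q)+\sum_{b\in F}\mu_x(V_b)g(b)+\sum_{b\in F}\int_{V_b}(g-g(b))\,d\mu_x .
\]
Fix $a\in F$ and let $x=y\to a$. The functions $x\mapsto\mu_x(V_b)=(T1_{V_b})(x)$ and $x\mapsto\mu_x(\{q\})=(T1_{\{q\}})(x)$ are continuous, so the first two sums converge to their values at $a$. The third sum has modulus at most $\sum_b(w_b+\varepsilon)\mu_y(V_b)\to\sum_b(w_b+\varepsilon)\mu_a(V_b)$ at $x=y$. At $x=a$ its modulus is at most $2\|g\|\sum_b\mu_a(V_b\setminus\{b\})\le2\|g\|\varepsilon$, since the integrand over $V_b$ vanishes at $b$ and the sets $V_b\setminus\{b\}$ partition $K\setminus(F\cup Q)$. Hence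
\[
w_a(\widehat Tg)\le\sum_{b\in F}(w_b+\varepsilon)\mu_a(V_b)+2\|g\|\varepsilon
\le\sum_{b\in F}(w_b+\varepsilon)(\gamma_{ab}+\varepsilon)+2\|g\|\varepsilon .
\]
Let $\varepsilon\to0$.
\end{proof}

So only the atoms of the measures $\mu_a$ at accumulation points can transport oscillation. From here on let $\lambda$ be as in Theorem~\ref{thm:neg}. If $\lambda=1$, mean ergodicity of $\lambda^{-1}T$ is the hypothesis, so assume $\lambda\ne1$; then $\lambda$ is either not a root of unity or of exact order greater than $N$. Put $B_n:=A_n(\lambda^{-1}T)$.

For $f\in C(K;\mathbb C)$ the bounded sequence $(B_nf)$ has weak* cluster points $g$ in $\ell^\infty(K)$. Since $\lambda^{-1}TB_nf-B_nf\to0$ and $\widehat T$ is weak* continuous, $\widehat Tg=\lambda g$, and Lemma~\ref{lem:osc} gives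
\begin{equation}\label{eq:wGw}
w(g)\le\Gamma\,w(g).
\end{equation}
If we can show $w(g)=0$, then $g\in C(K;\mathbb C)$ is a weak cluster point of $(B_nf)$ in $C(K;\mathbb C)$, and $B_nf$ converges in norm by Lemma~\ref{lem:facts}(ii). When $\Gamma^n\to0$, \eqref{eq:wGw} alone suffices. In general we have to find the part of $F$ on which $\Gamma$ does not contract and treat it by domination, as in the case $c=1$ of Subsection~\ref{subsec:one}.

\subsection{Transient and recurrent accumulation points}

Let $h:=P1\ge0$ and $Z:=\{h=0\}$; then $Th=h$. On $F\setminus Z$ we use $h$ to normalize $\Gamma$. For $a\in F\setminus Z$,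
\[
h(a)=\int h\,d\mu_a\ge\sum_{b\in F\setminus Z}\gamma_{ab}h(b),
\qquad\text{so}\qquad
\pi_{ab}:=\frac{\gamma_{ab}h(b)}{h(a)}\quad(a,b\in F\setminus Z)
\]
are the entries of a substochastic matrix: all row sums are at most $1$. Call $B\subset F\setminus Z$ \emph{stochastic} if $\sum_{b\in B}\pi_{ab}=1$ for all $a\in B$. Unions of stochastic sets are stochastic. Let $G$ be the largest stochastic set (possibly empty), and
\[
H:=(F\setminus Z)\setminus G,\qquad S:=Z\cup G .
\]
Thus $S$ is closed and $F$ is the disjoint union of $F\cap S=(F\cap Z)\cup G$ and $H$. Write $\Gamma_G,\Gamma_H,\Pi_G,\Pi_H$ for the diagonal blocks of $\Gamma$ and $(\pi_{ab})$. Conjugation by the diagonal matrix with entries $h(a)$ shows that $\Gamma_G$ is similar to $\Pi_G$ and $\Gamma_H$ to $\Pi_H$.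

\begin{lemma}\label{lem:classes}
\begin{itemize}
\item[(i)] $\mu_x(K\setminus S)=0$ for $x\in S$. Hence, if $\varphi\in C(K;\mathbb C)$ vanishes on $S$, so does $T^n\varphi$ for every $n$.
\item[(ii)] $\Gamma_H^n\to0$.
\item[(iii)] $\lambda$ is not an eigenvalue of $\Gamma_G$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $x\in Z$, then $\int h\,d\mu_x=h(x)=0$, so $\mu_x$ is concentrated on $Z$. If $x=a\in G$, then $\sum_{b\in G}\pi_{ab}=1$ means
\[
\int h\,d\mu_a=h(a)=\sum_{b\in G}\gamma_{ab}h(b)=\int_Gh\,d\mu_a .
\]
Since $h>0$ off $Z$, $\mu_a$ is concentrated on $G\cup Z$. The second statement follows by induction on $n$.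

(ii) It suffices to show $\Pi_H^n\to0$. The sequence $\Pi_H^n1$ is decreasing; let $s\ge0$ be its limit, so $\Pi_Hs=s$. Suppose $s\ne0$; put $\sigma:=\max s>0$ and $B:=\{b\in H:s_b=\sigma\}$. For $a\in B$,
\[
\sigma=\sum_{b\in H}\pi_{ab}s_b\le\sigma\sum_{b\in H}\pi_{ab}\le\sigma .
\]
Equality throughout forces $\sum_{b\in H}\pi_{ab}=1$ and $s_b=\sigma$ whenever $\pi_{ab}>0$. So $\sum_{b\in B}\pi_{ab}=1$ for $a\in B$: the nonempty set $B\subset H$ is stochastic, which contradicts the maximality of $G$. Hence $s=0$, and since the entries are nonnegative, $\Pi_H^n\to0$.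

(iii) By similarity, we may suppose that $\Pi_Gu=\lambda u$ with $u\ne0$ and look for a contradiction. Let $B$ be the set of $a\in G$ where $|u_a|$ is maximal. For $a\in B$ the number $\lambda u_a=\sum_{b\in G}\pi_{ab}u_b$ is a convex combination of numbers of modulus at most $|\lambda u_a|$. So $u_b=\lambda u_a$, and in particular $b\in B$, whenever $\pi_{ab}>0$. Start at some $a_0\in B$ and choose successively $a_{k+1}\in G$ with $\pi_{a_ka_{k+1}}>0$; this is possible since rows sum to $1$. Then $u_{a_k}=\lambda^ku_{a_0}\ne0$. Two of $a_0,\dots,a_{|G|}$ coincide, so $\lambda^d=1$ for some $1\le d\le|G|\le N$. As $\lambda\ne1$, its exact order lies between $2$ and $N$, contrary to the choice of $\lambda$.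
\end{proof}

Part (iii) is the only place where the restriction on $\lambda$ is used, and there it cannot be avoided: if $G$ contains $d$ distinct points $a_0,\dots,a_{d-1}$ with $\pi_{a_ka_{k+1}}=1$ (indices modulo $d$), then all $d$th roots of unity are eigenvalues of $\Gamma_G$. The two points $(\infty,0)$, $(\infty,1)$ in Subsection~\ref{subsec:swap} form such a cycle with $d=2$.

\subsection{End of the proof of Theorem~\ref{thm:neg}}

Fix $f\in C(K;\mathbb C)$. The idea is as follows. The averages $B_kf$ become small on $S$, and since no mass leaves $S$, so do the continuous functions $P|B_kf|$. These dominate every cluster point $g$ of $(B_nf)$, so $g$ has no oscillation at the points of $F\cap S$. On the remaining set $H$ the oscillation inequality contracts.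

\emph{Step 1: $B_kf\to0$ uniformly on $S$.} On $Z$ this follows from \eqref{eq:dom}: $|B_kf|\le\|f\|A_k(T)1$, and $A_k(T)1\to h$ uniformly, where $h=0$ on $Z$. On the finite set $G$, let $u\in\mathbb C^G$ be the limit of a convergent subsequence of the bounded sequence $(B_kf|_G)$. By Lemma~\ref{lem:classes}(i), for $a\in G$,
\[
(TB_kf)(a)=\sum_{b\in G}\gamma_{ab}\,B_kf(b)+\int_ZB_kf\,d\mu_a .
\]
The integral tends to $0$ by what was just shown, and $TB_kf-\lambda B_kf\to0$. In the limit $\lambda u=\Gamma_Gu$, so $u=0$ by Lemma~\ref{lem:classes}(iii). Since every convergent subsequence has limit $0$, $B_kf|_G\to0$.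

\emph{Step 2: a continuous majorant.} Let $g\in\ell^\infty(K)$ be a weak* cluster point of $(B_nf)$, and fix $k$. By Lemma~\ref{lem:facts}(i), $f-B_kf\in\operatorname{ran}(I-\lambda^{-1}T)$, so $B_nf-B_nB_kf\to0$ as $n\to\infty$. Thus $g$ is a weak* cluster point of $(B_nB_kf)_n$ as well. Weak* convergence in $\ell^\infty(K)$ implies pointwise convergence, and $|B_nB_kf|\le A_n(T)|B_kf|\to P|B_kf|$. So
\[
|g|\le u_k:=P|B_kf|\in C(K).
\]

\emph{Step 3: $u_k$ is small on $S$.} Let $S\ne\emptyset$, $\varphi:=|B_kf|$, $s_k:=\sup_S\varphi$ and $\psi:=\min(\varphi,s_k)$. Then $\varphi-\psi$ vanishes on $S$, so by Lemma~\ref{lem:classes}(i), on $S$,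
\[
T^n\varphi=T^n\psi\le s_kT^n1\le Ms_k\qquad(n\ge0).
\]
Averaging over $n$ gives $u_k\le Ms_k$ on $S$, and $s_k\to0$ by Step 1.

\emph{Step 4: $w(g)=0$.} For $a\in F\cap S$ the continuity of $u_k$ gives $w_a(g)\le\limsup_{y\to a}u_k(y)+u_k(a)=2u_k(a)\le2Ms_k$ for every $k$, so $w_a(g)=0$. The remaining points of $F$ form $H$. Since $w(g)$ vanishes on $F\setminus H$, only the block $\Gamma_H$ matters in the $H$-coordinates of \eqref{eq:wGw}, and
\[
w(g)|_H\le\Gamma_H\,w(g)|_H\le\dots\le\Gamma_H^n\,w(g)|_H\longrightarrow0
\]
by Lemma~\ref{lem:classes}(ii). Thus $w(g)=0$ and $g$ is continuous. As noted after \eqref{eq:wGw}, $B_nf$ converges in norm. Hence $\lambda^{-1}T$ is mean ergodic.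

\emph{Powers.} Suppose that $m$ has no divisor $d$ with $2\le d\le N$. The exact order of any $\lambda$ with $\lambda^m=1$ divides $m$, so it is $1$ or greater than $N$, and $\lambda^{-1}T$ is mean ergodic. By Lemma~\ref{lem:facts}(iii), $T^m$ is mean ergodic. For $N=1$ this applies to all $m$. \qed

\begin{remark}[Mean ergodicity of $T$ is needed]
Without it, the conclusion on $\lambda^{-1}T$ fails already for $N=1$ and $\lambda=-1$. On $K=\mathbb N\cup\{\infty\}$ let $\phi(1)=2$, $\phi(n)=n-1$ for $n\ge2$, $\phi(\infty)=\infty$, and $Tf=f\circ\phi$, a positive contraction. For $x\in\mathbb N$ one has $\phi^{x-1}(x)=1$, and $\phi$ exchanges $1$ and $2$. So for $f=1_{\{1\}}-1_{\{2\}}$ we get $(-T)^kf(x)=(-1)^{x-1}$ for $k\ge x-1$. Hence $A_n(-T)f$ converges pointwise to $(-1)^{x-1}$ on $\mathbb N$ and to $0$ at $\infty$, and $-T$ is not mean ergodic. Neither is $T$: the averages $A_n(T)(1_{\{1\}}+1_{\{2\}})$ converge pointwise to $1$ on $\mathbb N$ and to $0$ at $\infty$. Here the oscillation inequality is empty because $\gamma_{\infty\infty}=1$, and the continuous majorant of Step~2 is missing because $T$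 is not mean ergodic.
\end{remark}

\begin{remark}[Positivity is needed]
On $K=\mathbb N\cup\{\infty\}$ let $\phi(n)=\max(n-1,1)$, $\phi(\infty)=\infty$, and $Tf=-f\circ\phi$. We claim that $\|\sum_{k<n}T^kf\|\le1$ for all $n$ if $f=1$ or $f=1_{\{i\}}$, $i\in\mathbb N$. For $f=1$ the sums are $0$ or $1$. For $f=1_{\{1\}}$ and $x\in\mathbb N$, $T^kf(x)$ is $0$ for $k<x-1$ and $(-1)^k$ for $k\ge x-1$, so the sums at $x$ are $0$ or $\pm1$. For $f=1_{\{i\}}$, $i\ge2$, we have $\phi^k(x)=i$ for at most one $k$ if $x\in\mathbb N$. At $\infty$ the functions $1_{\{i\}}$ contribute nothing. As $1$ and the $1_{\{i\}}$ span a dense subspace, $A_n(T)\to0$ strongly and $T$ is mean ergodic. But $A_n(T^2)1_{\{1\}}$ converges pointwise to $1$ on $\mathbb N$ and to $0$ at $\infty$, so $T^2$ is not mean ergodic. Thus for non-positive contractions the statement fails already on $c$.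
\end{remark}

\section{Operators with non-mean-ergodic powers}\label{sec:pos}

The proof of Theorem~\ref{thm:pos} has three parts: a model operator on $C(L\times\mathbb Z_p)$, which is the example of Subsection~\ref{subsec:swap} with a $p$-cycle instead of a swap and with $L$ instead of $\mathbb N\cup\{\infty\}$; a transfer to $C(K)$; and the construction of $E$ and $R$ in the cases (a), (b), (c). We use the following elementary fact.

\begin{lemma}\label{lem:disjoint}
Let $V$ be a neighborhood of a non-isolated point $a$ of a Hausdorff space. Then $V$ contains pairwise disjoint nonempty open sets $U_1,U_2,\dots$.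
\end{lemma}

\begin{proof}
Let $V_0$ be the interior of $V$. Given an open $V_{n-1}\ni a$, choose a point of $V_{n-1}$ different from $a$ and disjoint open sets $U_n,V_n\subset V_{n-1}$ containing this point and $a$, respectively.
\end{proof}

\subsection{The model}

Since $L$ is infinite and compact, it has a non-isolated point, and Lemma~\ref{lem:disjoint} gives pairwise disjoint nonempty open sets $U_n\subset L$, $n\ge1$. Pick $x_n\in U_n$ and continuous $0\le\varphi_n\le1$ vanishing off $U_n$ with $\varphi_n(x_n)=1$, and put
\[
\theta:=\sum_{n\ge1}2^{-n}\varphi_n\in C(L),\qquad 0\le\theta\le\tfrac12 .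
\]
\emph{The set $\{\theta=0\}$ is not open.} Indeed, let $x$ be a cluster point of $(x_n)$. Then $x\notin U_n$ for every $n$, because $U_n$ contains no term of the sequence other than $x_n$. So $\theta(x)=0$, while every neighborhood of $x$ contains some $x_n$, and $\theta(x_n)=2^{-n}>0$.

For $f\in C(L\times\mathbb Z_p)$ let $(\tau f)(x,j)=f(x,j+1)$ and $(Qf)(x,j)=\frac1p\sum_if(x,i)$, and define
\[
T_0:=(1-\theta)\tau+\theta Q ,
\]
where $\theta$ acts by multiplication as a function of $x$. Then $T_0\ge0$ and $T_01=1$, so $\|T_0^n\|=1$ for all $n$.

The operator is diagonalized by the finite Fourier transform in $j$. For $\lambda^p=1$ put $e_\lambda(x,j)=\lambda^j$. Every $f\in C(L\times\mathbb Z_p;\mathbb C)$ is a sum $f=\sum_{\lambda^p=1}f_\lambda e_\lambda$, where $f_\lambda(x)=\frac1p\sum_j\lambda^{-j}f(x,j)$ is a continuous function of $x$. Since $\tau e_\lambda=\lambda e_\lambda$, $Qe_1=e_1$ and $Qe_\lambda=0$ for $\lambda\ne1$, and since $\tau,Q$ commute with multiplication by functions of $x$,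
\[
T_0^k(f_1e_1)=f_1e_1,\qquad T_0^k(f_\lambda e_\lambda)=\lambda^k(1-\theta)^kf_\lambda e_\lambda\quad(\lambda\ne1).
\]

\emph{$T_0$ is mean ergodic.} For $\lambda\ne1$ and $r\in[\frac12,1]$,
\[
\Big|\frac1n\sum_{k<n}(\lambda r)^k\Big|=\frac1n\,\frac{|1-(\lambda r)^n|}{|1-\lambda r|}\le\frac{2}{n\delta},\qquad \delta:=\min_{1/2\le r\le1}|1-\lambda r|>0 .
\]
So $A_n(T_0)(f_\lambda e_\lambda)\to0$ uniformly on $L\times\mathbb Z_p$ for each $\lambda\neq1$, and $A_n(T_0)f\to f_1e_1=Qf$ in norm.

\emph{$\lambda^{-1}T_0$ and $T_0^m$ are not mean ergodic for $\lambda^p=1\ne\lambda$ and $p\mid m$.} Since $\lambda^m=1$,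
\[
A_n(\lambda^{-1}T_0)e_\lambda=e_\lambda\,\frac1n\sum_{k<n}(1-\theta)^k,\qquad A_n(T_0^m)e_\lambda=e_\lambda\,\frac1n\sum_{k<n}(1-\theta)^{mk} .
\]
Both sequences converge pointwise to $e_\lambda1_{\{\theta=0\}}$. As $e_\lambda(\cdot,0)=1$ and $\{\theta=0\}$ is not open, this function is discontinuous, and neither sequence converges in norm.

\subsection{Transfer to $C(K)$}

Let $T:=ET_0R\ge0$. Because $RE=I$, $T^k=ET_0^kR$ for $k\ge1$. Positive operators on spaces of continuous functions are bounded, so $\|T^k\|\le\|E\|\,\|R\|$ and $T$ is power bounded. Separating the term $k=0$,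
\begin{equation}\label{eq:transfer}
A_n(\lambda^{-1}T^m)=E\,A_n(\lambda^{-1}T_0^m)\,R+\tfrac1n(I-ER)\qquad(m\ge1,\ |\lambda|=1).
\end{equation}
With $m=\lambda=1$ this shows that $T$ is mean ergodic. Multiplying \eqref{eq:transfer} by $R$ from the left and by $E$ from the right gives $R\,A_n(\lambda^{-1}T^m)E=A_n(\lambda^{-1}T_0^m)$, as $R(I-ER)E=0$. So if $\lambda^{-1}T^m$ is mean ergodic, then so is $\lambda^{-1}T_0^m$. By the last paragraph on the model, $T^m$ is not mean ergodic for $p\mid m$, and $\lambda^{-1}T$ is not mean ergodic for $\lambda^p=1\ne\lambda$. This proves the first part of Theorem~\ref{thm:pos}.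

\subsection{Where $E$ and $R$ come from}

\textbf{Case (a).} Let $a_j$, $j\in\mathbb Z_p$, be distinct points and $x_{n,j}\to a_j$ nontrivial convergent sequences. The operator $R$ restricts functions to these sequences and their limits, and $E$ is a positive linear extension operator, built as follows. Choose disjoint open $W_j\ni a_j$, open $W_j'$ with $a_j\in W_j'\subset\overline{W_j'}\subset W_j$, and $\kappa_j\in C(K)$ with $0\le\kappa_j\le1$, $\kappa_j=1$ on $W_j'$ and $\kappa_j=0$ off $W_j$. Dropping terms, we may assume $x_{n,j}\in W_j'$ for all $n$.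

Fix $j$. The set $\{x_{k,j}:k\ne n\}\cup\{a_j\}$ is compact and does not contain $x_{n,j}$. So there is an open $O_n$ with $x_{n,j}\in O_n\subset W_j'$ whose closure misses this set. The sets $U_{n,j}:=O_n\setminus\bigcup_{k<n}\overline{O_k}$ are pairwise disjoint open neighborhoods of the points $x_{n,j}$, contained in $W_j'$ and missing $a_j$. Choose continuous $0\le h_{n,j}\le1$ vanishing off $U_{n,j}$ with $h_{n,j}(x_{n,j})=1$. With $L=\mathbb N\cup\{\infty\}$ define
\[
Ef:=\sum_j\Big[f(\infty,j)\kappa_j+\sum_n\bigl(f(n,j)-f(\infty,j)\bigr)h_{n,j}\Big],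
\]
\[
(Rf)(n,j):=f(x_{n,j}),\qquad(Rf)(\infty,j):=f(a_j).
\]
For fixed $j$ the $h_{n,j}$ vanish off disjoint sets and the coefficients tend to $0$, so the series converges uniformly and $Ef\in C(K)$. Pointwise,
\[
Ef=\sum_j\Big[f(\infty,j)\Big(\kappa_j-\sum_nh_{n,j}\Big)+\sum_nf(n,j)h_{n,j}\Big],
\]
and $\sum_nh_{n,j}\le1_{W_j'}\le\kappa_j$, so $E$ is positive. At the points $x_{n,j}$ and $a_j$ all $\kappa_i,h_{k,i}$ with $i\ne j$ vanish and $\kappa_j=1$. At $a_j$ all $h_{k,j}$ vanish, and at $x_{n,j}$ only $h_{n,j}$ does not. So $Ef(a_j)=f(\infty,j)$ and $Ef(x_{n,j})=f(n,j)$, that is, $RE=I$.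

\medskip
\textbf{Case (b).} Let $K$ be infinite and $C(K)$ $\sigma$-Dedekind complete. Here $R$ restricts functions to a sequence of points in disjoint clopen sets, and $E$ places a bounded family of constants on these sets.

\emph{Disjoint clopen sets.} For $0\le f\in C(K)$ let $\chi:=\sup_k\min(kf,1)$, a supremum in $C(K)$. We claim that $\chi$ is the indicator function of $\overline{\{f>0\}}$. Since $\chi$ dominates every $\min(kf,1)$ and $1$ is an upper bound, $\chi=1$ on $\{f>0\}$, hence on the closure. If $x$ is not in the closure, Urysohn's lemma gives $u\in C(K)$, $0\le u\le1$, with $u(x)=0$ and $u=1$ on $\overline{\{f>0\}}$. Then $u$ is an upper bound, so $0\le\chi(x)\le u(x)=0$. As $\chi$ is continuous, $\overline{\{f>0\}}$ is clopen.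

By Lemma~\ref{lem:disjoint} there are infinitely many pairwise disjoint nonempty open sets in $K$, and hence functions $0\le f_i\ne0$ in $C(K)$ with pairwise disjoint sets $\{f_i>0\}$, indexed by $i\in\mathbb N\times\mathbb Z_p$. Put $O_i:=\overline{\{f_i>0\}}$. For $i\ne l$ the open set $\{f_l>0\}$ misses $\{f_i>0\}$, hence misses $O_i$; and as $O_i$ is open, it misses $O_l$. So the $O_i$ are pairwise disjoint, nonempty and clopen. Pick $x_i\in O_i$.

\emph{The operators.} Recall that $C(\beta\mathbb N\times\mathbb Z_p)=\ell^\infty(\mathbb N\times\mathbb Z_p)$. Put $(Rf)_i:=f(x_i)$, and for $0\le\alpha\in\ell^\infty(\mathbb N\times\mathbb Z_p)$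
\[
E\alpha:=\sup_k s_k(\alpha),\qquad s_k(\alpha):=\sum_{n\le k}\sum_{j}\alpha_{n,j}1_{O_{n,j}},
\]
the supremum in $C(K)$ of an increasing sequence bounded by $\|\alpha\|1$. This is positively homogeneous. It is also additive: $E(\alpha+\beta)\le E\alpha+E\beta$ is clear, and conversely $s_k(\alpha)+s_l(\beta)\le E(\alpha+\beta)$ for all $k,l$ because the sequences increase; take suprema over $l$ and then over $k$. Hence $E\alpha:=E\alpha^+-E\alpha^-$ defines a positive linear operator on $\ell^\infty(\mathbb N\times\mathbb Z_p)$. Let $\alpha\ge0$. On $O_i$ we have $E\alpha\ge\alpha_i$. On the other hand, $\alpha_i1_{O_i}+\|\alpha\|(1-1_{O_i})$ is a continuous upper bound of all $s_k(\alpha)$, so $E\alpha\le\alpha_i$ on $O_i$. Hence $E\alpha=\alpha_i$ on $O_i$, and $RE=I$.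

\medskip
\textbf{Case (c).} Let $K_j$, $j\in\mathbb Z_p$, be disjoint infinite clopen sets homeomorphic to one space $L$. Identify $\bigcup_jK_j$ with $L\times\mathbb Z_p$, let $E$ be extension by $0$, which preserves continuity since the $K_j$ are clopen, and $R$ restriction. Then $RE=I$, and the proof of Theorem~\ref{thm:pos} is complete. \qed

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
First, the examples. In a sequentially compact space, in particular in a compact metrizable one, an infinite closed subset contains a sequence of distinct points, which has a convergent subsequence; its limit lies in the subset, and we omit the limit from the sequence if it occurs there. So the hypothesis holds.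

Suppose that $m$ has no divisor $d$ with $2\le d\le N$. Then $N<\infty$, since otherwise $d=m$ would do, and Theorem~\ref{thm:neg} shows that $T^m$ is mean ergodic whenever $T$ is positive, power bounded and mean ergodic.

Conversely, let $d\mid m$ with $2\le d\le N$. Choose $d$ accumulation points with pairwise disjoint closed neighborhoods. A neighborhood of an accumulation point is infinite, so by hypothesis each of these closed sets contains a nontrivial convergent sequence, together with its limit. The $d$ limits are distinct. Theorem~\ref{thm:pos}(a) with $p=d$ gives the desired $T$, since $m\in d\mathbb N$.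

If $N\ge2$, then $m=2$ has the divisor $d=2$; if $N=1$, no $m$ qualifies. Finally, let $K$ be infinite and metrizable, with metric $\rho$, and let $N=1$ with accumulation point $a$. Each set $\{x:\rho(x,a)\ge1/n\}$ is compact and consists of isolated points, so it is finite. Hence $K\setminus\{a\}$ is countable, every enumeration of it converges to $a$, and $K$ is homeomorphic to $\mathbb N\cup\{\infty\}$.
\end{proof}

\begin{remark}\label{rem:finite}
The hypothesis of the corollary holds automatically if $1\le N<\infty$: an infinite closed subset of $K$ contains a sequence of distinct points in some $U_a\setminus\{a\}$, and this sequence converges to $a$ by \eqref{eq:cofinite}. So for these spaces the classification is complete. In the same way each $a\in F$ is the limit of a nontrivial convergent sequence, and Theorem~\ref{thm:pos}(a) with $p=d$ shows that none of the values of $\lambda$ excluded in Theorem~\ref{thm:neg} can be admitted.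
\end{remark}

\section{Spaces with few operators}\label{sec:few}

A bounded operator is \emph{weakly compact} if it maps bounded sets to relatively weakly compact sets. We use the Dunford--Pettis property of $C(K)$ (Grothendieck): a weakly compact operator on $C(K)$ maps weakly null sequences to norm null sequences.

\begin{proof}[Proof of Theorem~\ref{thm:few}]
Let $T=gI+S\ge0$ be power bounded, with $g\in C(K)$ and $S$ weakly compact. The strategy is to see that $\lambda-T$ is a Fredholm operator of index $0$; the ergodic decomposition is then a matter of dimensions.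

\emph{$g\ge0$.} Suppose $g(x_0)<0$. Then $g\le-\delta<0$ on an open set $V\ni x_0$. As $x_0$ is not isolated, Lemma~\ref{lem:disjoint} gives pairwise disjoint nonempty open $V_n\subset V$. Choose $x_n\in V_n$ and $0\le f_n\le1$ in $C(K)$ vanishing off $V_n$ with $f_n(x_n)=1$. From $0\le Tf_n=gf_n+Sf_n$ we get $(Sf_n)(x_n)\ge\delta$. But $(f_n)$ is bounded and tends to $0$ pointwise, hence weakly by dominated convergence, so $\|Sf_n\|\to0$ by the Dunford--Pettis property. This is a contradiction.

\emph{Fredholm property.} Let $|\lambda|=1$, $\lambda\ne1$. Since $g(K)\subset[0,\infty)$, the function $\lambda-g$ has no zeros, and on $C(K;\mathbb C)$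
\[
\lambda-T=(\lambda-g)(I-W),\qquad W:=(\lambda-g)^{-1}S .
\]
The operator $W$ is weakly compact, and, looking at real and imaginary parts, it maps weakly null sequences to norm null ones. Let $(f_n)$ be bounded. By the Eberlein--\v{S}mulian theorem a subsequence of $(Wf_n)$ converges weakly, so the corresponding subsequence of $(W^2f_n)$ converges in norm. Thus $W^2$ is compact. For $t\in[0,1]$ the operator
\[
I-t^2W^2=(I-tW)(I+tW)=(I+tW)(I-tW)
\]
is Fredholm. Hence $I-tW$ has finite-dimensional kernel and range of finite codimension, so it is Fredholm too. Its index does not depend on $t\in[0,1]$ and is $0$ for $t=0$. Since multiplication by $\lambda-g$ is invertible, $\lambda-T$ is Fredholm of index $0$.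

\emph{Mean ergodicity.} Put $Y:=\lambda^{-1}T$. By the previous step $\operatorname{ran}(I-Y)$ is closed and $\operatorname{codim}\operatorname{ran}(I-Y)=\dim\ker(I-Y)<\infty$. If $x\in\ker(I-Y)\cap\operatorname{ran}(I-Y)$, then $x=A_n(Y)x\to0$ by Lemma~\ref{lem:facts}(i), so $x=0$. Comparing dimensions,
\[
C(K;\mathbb C)=\ker(I-Y)\oplus\operatorname{ran}(I-Y).
\]
On the first summand $A_n(Y)=I$, and on the second $A_n(Y)\to0$ strongly. So $\lambda^{-1}T$ is mean ergodic. If $T$ itself is mean ergodic, Lemma~\ref{lem:facts}(iii) shows that all powers of $T$ are.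
\end{proof}

\begin{thebibliography}{9}
\bibitem{SOQ} \emph{Some Open Questions}, \texttt{https://emis.de/journals/VMJ/articles/2005\_4\_3.pdf}.
\bibitem{Kosz} Koszmider, Math. Ann. \textbf{330} (2004).
\bibitem{Pleb} Plebanek, Topology Appl. \textbf{143} (2004).
\end{thebibliography}

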